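# Is the triple-dual diagram enough? Balanced diagrams in symmetric monoidal closed categories

## 1. The guess that $\kappa=1$ suffices

Every object $A$ of a symmetric monoidal closed category (SMCC) maps to its second dual. Going up to the third dual and coming back gives an endomorphism of $A^{***}$ which, in general, is not the identity. Suppose we declare by decree that it is the identity. Do all reasonable diagrams of canonical maps then commute?

The first answer one would guess is yes. After the decree, the only visible source of trouble, the difference between a dual and its own second dual, is gone. We make the guess precise, test it on small diagrams where it is right, and then build a diagram on which it is wrong.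

Let $\mathcal C$ be the free SMCC on a countably infinite set of object variables. Its objects are formulas built from variables and the unit $I$ by $\otimes$ and $\multimap$. Its arrows, the *canonical maps*, are derivations in the sequent calculus $\mathbf L(\mathbf A)$ of intuitionistic multiplicative linear logic, modulo the equivalence $\equiv$ generated by the SMCC axioms. So $f\equiv g$ means that $f$ and $g$ are the same arrow of $\mathcal C$. Since $\mathcal C$ is free, every assignment of objects of an SMCC to the variables extends to an SMCC functor out of $\mathcal C$. In particular, replacing variables by objects of $\mathcal C$ is a strict SMCC endofunctor of $\mathcal C$; we write $f[\sigma]$ for its effect on $f$.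

**Definition (sign, balanced).** The occurrence of $p$ in the formula $p$ is positive. Signs are kept in both factors of $A\otimes B$; in $A\multimap B$ they are kept in $B$ and reversed in $A$. In a sequent $A\to B$ signs are counted as in $A\multimap B$. The sequent is *balanced* if every variable occurring in it occurs exactly twice, once positively and once negatively.

For example, $p$ is negative in $p\multimap I$ and positive in $(p\multimap I)\multimap I$, so $p\to (p\multimap I)\multimap I$ is balanced. The sequent $p\otimes p\to p\otimes p$ is not balanced, since $p$ occurs four times. A sequent $G\to I$ is balanced exactly when every variable of $G$ occurs in $G$ twice, with opposite signs.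

Write $A^*:=A\multimap I$. Let $d_{AB}:A\to B\multimap(A\otimes B)$ be the unit of the adjunction $(-\otimes B)\dashv(B\multimap-)$, and let $\mathrm{ev}_{AB}:A\otimes(A\multimap B)\to B$ be evaluation. Put
$$k_A=(1\multimap \mathrm{ev}_{AI})\circ d_{AA^*}:A\to A^{**},\qquad \kappa_A=k_{A^*}\circ(k_A\multimap 1_I):A^{***}\to A^{***}.$$
For a variable $p$, the *triple-dual diagram* is the pair $1,\kappa_p:p^{***}\to p^{***}$.

**Definition (the relation $\sim$).** Let $\sim$ be the smallest equivalence relation on parallel canonical maps such that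

- $\sim$ satisfies the SMCC axioms, i.e. it contains $\equiv$ and is compatible with composition, $\otimes$ and $\multimap$;
- $\sim$ is *substitutive*, i.e. closed under substituting objects for variables;
- $1\sim\kappa_p$.

**Conjecture** (from "Theory of Proofs, Categorical Semantics and Non-Free Categories.", https://pca-pdmi.ru/2021/files/24/spb_pca21.pdf). If $A\to B$ is balanced, then $f\sim g$ for all $f,g:A\to B$.

## 2. Linear terms for arrows

Diagrams in an SMCC soon become unreadable, so we compute with terms. We use the linear term calculus of Mackie–Román–Abramsky, *An internal language for autonomous categories* (Appl. Categ. Struct. 1 (1993)). Terms are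
$$x,\quad *,\quad \mathsf{let}\,*=t\ \mathsf{in}\ t',\quad t\otimes t',\quad \mathsf{let}\ x\otimes y=t\ \mathsf{in}\ t',\quad \lambda x.t,\quad t\,t',$$
typed linearly: each hypothesis is used exactly once, and the order of hypotheses is immaterial. Here $*$ has type $I$; in $\mathsf{let}\,*=t\ \mathsf{in}\ t'$ the term $t$ has type $I$; in $\mathsf{let}\ x\otimes y=t\ \mathsf{in}\ t'$ the term $t$ has a tensor type, and $x,y$ are bound in $t'$. A term $x_1{:}A_1,\dots,x_n{:}A_n\vdash t:B$ denotes an arrow $A_1\otimes\cdots\otimes A_n\to B$. Every arrow is so denoted, substitution denotes composition, and $t\equiv t'$ means that both denote the same arrow. The relation $\equiv$ is a congruence with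
$$(\lambda x.t)t'\equiv t[t'/x],\qquad \lambda x.\,t\,x\equiv t, \tag{1}$$
$$\mathsf{let}\ x\otimes y=t_1\otimes t_2\ \mathsf{in}\ t\equiv t[t_1/x,t_2/y],\qquad \mathsf{let}\,*=*\ \mathsf{in}\ t\equiv t, \tag{2}$$
$$\mathsf{let}\ x\otimes y=t\ \mathsf{in}\ t'[x\otimes y/w]\equiv t'[t/w],\qquad \mathsf{let}\,*=t\ \mathsf{in}\ t'[*/w]\equiv t'[t/w]. \tag{3}$$
In particular $\mathsf{let}\,*=t\ \mathsf{in}\ *\equiv t$. Bound variables are always renamed apart.

A *context* $E[\,]$ is a term with one hole. Plugging $t$ into the hole gives $E[t]$; here variables of $t$ may become bound by $E$. Write $\mathsf{let}\ p=t\ \mathsf{in}\ t'$ for either kind of let, with pattern $p=*$ or $p=x\otimes y$. Then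
$$E[\mathsf{let}\ p=t\ \mathsf{in}\ t']\equiv\mathsf{let}\ p=t\ \mathsf{in}\ E[t']\qquad\text{if } E \text{ binds no variable of } t. \tag{4}$$
Indeed, the left side is $t''[t/w]$ for $t''=E[\mathsf{let}\ p=w\ \mathsf{in}\ t']$. By (3) it is $\equiv\mathsf{let}\ p=t\ \mathsf{in}\ E[\mathsf{let}\ p=p\ \mathsf{in}\ t']$, and by (2) the inner let disappears. We call (4) *moving a let*.

In terms, $d_{AB}(x)=\lambda y.\,x\otimes y$, and $\mathrm{ev}$ applies its second component to its first. For arrows $f,m$ one has $(f\multimap m)(h)=\lambda x.\,m(h(f(x)))$. Hence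
$$k_A(x)\equiv\lambda v.\,v\,x,\qquad \kappa_A(y)\equiv\lambda m.\,m(\lambda x.\,y(\lambda v.\,v\,x))\qquad(m:A^{**},\ x:A,\ v:A^*). \tag{5}$$
For the second formula, $k_A\multimap1$ sends $y:A^{***}$ to $\lambda x.\,y(k_A(x))$, and $k_{A^*}$ sends that to $\lambda m.\,m(\lambda x.\,y(k_A(x)))$.

All term constructors are interpreted by composition, $\otimes$ and $\multimap$; abstraction is transposition, $f\mapsto(1\multimap f)\circ d$. So an equivalence relation satisfying the SMCC axioms is compatible with all of them: we may replace a subterm by a related one.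

Our model is the category of vector spaces over a field $k$, with unit $k$ and $A\multimap B=\mathrm{Hom}(A,B)$. There $\lambda$ and application are literal, $\mathsf{let}\,*=t\ \mathsf{in}\ t'$ is the scalar $t$ times $t'$, and $\mathsf{let}\ x\otimes y=t\ \mathsf{in}\ t'$ is evaluated on pure tensors $t$ by substitution and extended linearly.

## 3. Three small diagrams

**Example 1** (the composite in the other order). For $z:A^*$, the composite $(k_A\multimap1)\circ k_{A^*}$ sends $z$ to
$$\lambda x.(\lambda m.\,m\,z)(\lambda v.\,v\,x)\equiv\lambda x.(\lambda v.\,v\,x)z\equiv\lambda x.\,z\,x\equiv z .$$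
So $(k_A\multimap 1)\circ k_{A^*}\equiv1$ without any decree, and the decree $1\sim\kappa_A$ says that $k_{A^*}$ and $k_A\multimap1$ become mutually inverse.

**Example 2** (the triple dual in vector spaces). For a space $E$ and $y\in E^{***}$, formula (5) gives $\kappa_E(y)(m)=m(y\circ k_E)$. If $E$ is infinite-dimensional, then $k_E(E)\ne E^{**}$. To see this, take a basis $(e_i)$ with coordinate functionals $\delta_i$. The functional with value $1$ on all $e_i$ is not a finite combination of the $\delta_i$, so some nonzero $\rho\in E^{**}$ vanishes on all $\delta_i$. If $\rho=k_E(x)$, then all coordinates of $x$ are $0$, so $\rho=0$, a contradiction. Now choose $y\neq0$ vanishing on $k_E(E)$: then $\kappa_E(y)=0\ne y$. Hence $1\not\equiv\kappa_p$, so the decree has content.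

**Example 3** (two double duals). Take hypotheses $y_1:p_1^{**}$, $y_2:p_2^{**}$, $\beta:p_1\multimap(p_2\multimap I)$. The sequent $p_1^{**}\otimes p_2^{**}\otimes(p_1\multimap p_2^*)\to I$ is balanced, and it has two evident maps
$$y_1(\lambda x_1.\,y_2(\lambda x_2.\,\beta x_1x_2)),\qquad y_2(\lambda x_2.\,y_1(\lambda x_1.\,\beta x_1x_2)).$$
They are different arrows. In vector spaces put $p_1=E$ infinite-dimensional, $p_2=E^*$, $\beta(x)(\xi)=\xi(x)$, $y_1=\rho\in E^{**}$, $y_2=\psi\in E^{***}$. The values are $\rho(\psi\circ k_E)$ and $\psi(\rho)$. With $\rho\notin k_E(E)$ and $\psi$ chosen to vanish on $k_E(E)$ with $\psi(\rho)=1$, these are $0$ and $1$.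

After the decree they agree. Let $A=p_2$, $S=\lambda w.\,y_1(\lambda x_1.\,w(\beta x_1)):A^{***}$ and $M=y_2:A^{**}$. Then $S\,M$ is $\equiv$ the first map, since $\beta x_1\equiv\lambda x_2.\beta x_1x_2$, and by (5)
$$\kappa_A(S)M\equiv y_2(\lambda x_2.\,S(\lambda v.\,v\,x_2))\equiv y_2(\lambda x_2.\,y_1(\lambda x_1.(\lambda v.\,v\,x_2)(\beta x_1)))\equiv y_2(\lambda x_2.\,y_1(\lambda x_1.\,\beta x_1x_2)).$$
So the guess passes this test.

## 4. The decree as an exchange of two contexts

Example 3 suggests what the decree really does: it swaps two nested contexts of type $I$.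

**Proposition 1** (exchange rule). A substitutive equivalence relation $\approx$ satisfying the SMCC axioms contains the triple-dual pair if and only if
$$E_1[E_2[t]]\approx E_2[E_1[t]] \tag{6}$$
for all $I$-valued contexts $E_1,E_2$ with an $I$-hole, neither binding variables of the other, and all $t:I$.

*Proof.* **Step 1 (the triple-dual pair gives exchange).** The aim is to write both sides of (6) as $S\,M$ and $\kappa_A(S)M$. Let $p'$ be the tensor of those variables of $t$ that $E_2$ binds at its hole, and let $A$ be its type; if there are none, put $A=I$ and $p'=*$. Let $\lambda p'.t:A^*$ be the abstraction made by means of lets, so that $(\lambda p'.t)p'\equiv t$. Put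
$$S=\lambda w{:}A^{**}.\,E_1[w(\lambda p'.t)],\qquad M=\lambda v{:}A^*.\,E_2[v\,p'].$$
The variables of $t$ bound by $E_1$ are bound in $S$, those bound by $E_2$ are bound in $M$, and $\lambda p'.t$ contains no variable bound by $E_2$. So nothing is captured unintentionally in
$$S\,M\equiv E_1[M(\lambda p'.t)]\equiv E_1[E_2[(\lambda p'.t)p']]\equiv E_1[E_2[t]],$$
$$\kappa_A(S)M\equiv M(\lambda x.S(\lambda v.vx))\equiv E_2[S(\lambda v.\,v\,p')]\equiv E_2[E_1[(\lambda v.\,v\,p')(\lambda p'.t)]]\equiv E_2[E_1[t]].$$
By substitutivity $1\approx\kappa_A$, so $S\,M\approx\kappa_A(S)M$.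

**Step 2 (exchange gives the triple-dual pair).** The aim is to recognize $\kappa_A$ in a single exchange. For $y:A^{***}$ and $m:A^{**}$ take $E_1=y(\lambda v{:}A^*.[\,])$, $E_2=m(\lambda x{:}A.[\,])$, $t=v\,x$. Then
$$E_1[E_2[t]]=y(\lambda v.\,m(\lambda x.\,v\,x))\equiv y(\lambda v.\,m\,v)\equiv y\,m,\qquad E_2[E_1[t]]=m(\lambda x.\,y(\lambda v.\,v\,x)).$$
Abstracting $m$ gives $y\approx\kappa_A(y)$; take $A$ a variable. $\square$

So a sensible first attempt at proving the conjecture is this: given two maps with the same balanced type, pass from one to the other by exchanges. Here is a test in which the contexts do not close up at type $I$ directly.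

**Example 4** (an unlinked pair). Take hypotheses
$$\varphi:(q\multimap r)\multimap I,\quad \psi:(q'\multimap r')\multimap I,\quad a:(u\multimap I)\multimap r,\quad b:(u'\multimap I)\multimap r',\quad e:u'\multimap(q\multimap I),\quad e':u\multimap(q'\multimap I).$$
We denote a type variable and the term variable of that type by the same letter. The signs of $q,r,u$ are: $q$ is $+$ in $\varphi$, $-$ in $e$; $r$ is $-$ in $\varphi$, $+$ in $a$; $u$ is $+$ in $a$, $-$ in $e'$. The primed variables behave symmetrically, so the sequent into $I$ is balanced. Two maps are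
$$f^-=\varphi(\lambda q.\,a(\lambda u.\,\psi(\lambda q'.\,\mathsf{let}\,*=e'u\,q'\ \mathsf{in}\ b(\lambda u'.\,e\,u'q)))),$$
$$g^-=\psi(\lambda q'.\,b(\lambda u'.\,\varphi(\lambda q.\,\mathsf{let}\,*=e\,u'q\ \mathsf{in}\ a(\lambda u.\,e'u\,q')))).$$
Put $E_1=\varphi(\lambda q.\,a(\lambda u.[\,]))$, $E_2=\psi(\lambda q'.\,b(\lambda u'.[\,]))$, $t=\mathsf{let}\,*=e\,u'q\ \mathsf{in}\ e'u\,q'$. For $i,j:I$ we have
$$\mathsf{let}\,*=i\ \mathsf{in}\ j\equiv\mathsf{let}\,*=j\ \mathsf{in}\ i. \tag{7}$$
Indeed, both are obtained from $\mathsf{let}\,*=i\ \mathsf{in}\ \mathsf{let}\,*=j\ \mathsf{in}\ *\equiv\mathsf{let}\,*=j\ \mathsf{in}\ \mathsf{let}\,*=i\ \mathsf{in}\ *$, which is a case of (4). Hence $b(\lambda u'.t)\equiv b(\lambda u'.\,\mathsf{let}\,*=e'u\,q'\ \mathsf{in}\ e\,u'q)\equiv\mathsf{let}\,*=e'u\,q'\ \mathsf{in}\ b(\lambda u'.\,e\,u'q)$ by (7) and (4), and therefore $E_1[E_2[t]]\equiv f^-$. In the same way $a(\lambda u.t)\equiv\mathsf{let}\,*=e\,u'q\ \mathsf{in}\ a(\lambda u.\,e'u\,q')$, so $E_2[E_1[t]]\equiv g^-$. By Proposition 1, $f^-\sim g^-$.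

Look at how this worked. In the form $E_1[E_2[t]]$ the whole $b(\cdot)$ sits inside the argument of $a$.

## 5. A link that blocks the exchange, and the theorems

We now change Example 4 so that $b(\cdot)$ can never sit inside the argument of $a$, nor $a(\cdot)$ inside that of $b$. Let $a$ and $b$ each return a second output, $s$ and $s'$, and add a hypothesis $z$ that consumes both outputs together. Take eight distinct variables $q,r,s,u,q',r',s',u'$ and seven formulas:
$$\begin{array}{ll}
\varphi:(q\multimap r)\multimap I, & \psi:(q'\multimap r')\multimap I,\\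
a:(u\multimap I)\multimap (r\otimes s), & b:(u'\multimap I)\multimap (r'\otimes s'),\\
e:u'\multimap(q\multimap I), & e':u\multimap(q'\multimap I),\qquad z:s\multimap(s'\multimap I).
\end{array}$$
Let $\Gamma$ be their tensor product. The signs are those of Example 4; in addition $s$ is $+$ in $a$ and $-$ in $z$, and $s'$ is $+$ in $b$ and $-$ in $z$. So $\Gamma\to I$ is balanced. Put
$$\begin{aligned}
f=\varphi(\lambda q.\ &\mathsf{let}\ r'\otimes s'=b(\lambda u'.\,e\,u'q)\ \mathsf{in}\\
&\mathsf{let}\ r\otimes s=a(\lambda u.\,\psi(\lambda q'.\,\mathsf{let}\,*=e'u\,q'\ \mathsf{in}\ r'))\ \mathsf{in}\ \mathsf{let}\,*=z\,s\,s'\ \mathsf{in}\ r),\\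
g=\psi(\lambda q'.\ &\mathsf{let}\ r\otimes s=a(\lambda u.\,e'u\,q')\ \mathsf{in}\\
&\mathsf{let}\ r'\otimes s'=b(\lambda u'.\,\varphi(\lambda q.\,\mathsf{let}\,*=e\,u'q\ \mathsf{in}\ r))\ \mathsf{in}\ \mathsf{let}\,*=z\,s\,s'\ \mathsf{in}\ r').
\end{aligned}$$

Try to repeat Example 4 on $f$. To bring $\psi$ outside, write $f=E_1[E_2[e'u\,q']]$ with $E_2=\psi(\lambda q'.\,\mathsf{let}\,*=[\,]\ \mathsf{in}\ r')$ and $E_1$ the rest of $f$, with its hole in $a(\lambda u.[\,])$. Exchange is not allowed, because $E_2$ uses the variable $r'$, which $E_1$ binds. In Example 4 the way out was to have the producer of $r'$, namely $b$, travel with $\psi$ inside the argument of $a$. Now $b$ also produces $s'$, which is needed in $z\,s\,s'$, in the scope of $s$ and hence outside the argument of $a$. Moving $\mathsf{let}\ r'\otimes s'=b(\cdot)$ into the argument of $a$ would take $s'$ out of scope. This is exactly where the attempt stops. The theorem says that there is no other way around.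

**Theorem 1.** $\mathcal C(\Gamma,I)=\{f,g\}$ with $f\not\equiv g$, and $f\not\sim g$. Since $\Gamma\to I$ is balanced, the conjecture is false.

**Theorem 2** (complements, not needed for the disproof).

1. A substitutive equivalence relation satisfying the SMCC axioms contains the triple-dual pair iff it satisfies the exchange rule (6) for all $I$-valued contexts $E_1,E_2$ with an $I$-hole, neither binding variables of the other, and all $t:I$.
2. A five-variable counterexample: for
$$A_2=(((u'\multimap I)\multimap r)\multimap I)\otimes(((u\multimap I)\multimap r')\multimap I)\otimes((u\multimap I)\multimap (r\otimes s))\otimes((u'\multimap I)\multimap(r'\otimes(s\multimap I)))$$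
there are $f_2,g_2:A_2\to I$ (balanced) with $f_2\not\sim g_2$.
3. Commutativity of $(f_2,g_2)$ with respect to a substitutive equivalence relation satisfying the SMCC axioms implies commutativity of the triple-dual diagram, but not conversely.
4. After substituting $s:=I$, $f_2[I/s]\sim g_2[I/s]$.

Part 1 is Proposition 1. The proof of Theorem 1 has three ingredients:

- Every elementary use of the decree on an arrow $\Gamma\to I$ is an exchange of two contexts *in normal form* (Sections 6, 7, 10).
- The normal forms are sorted into two types by recording which constants sit in the arguments of which others (Section 8).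
- One exchange cannot change the type, because of $z$ (Section 10).

## 6. Elementary steps of $\sim$

The purpose of this section is to replace the definition of $\sim$ as a smallest relation by a chain of explicit steps.

Fix an object $A$, put $X=A^{***}$, and let $h:G\otimes(X\multimap X)\to D$, viewed as a term $x{:}G,\ c{:}X\multimap X\vdash h:D$. For an arrow $v:X\to X$ put $h\langle v\rangle:=h[\lambda y.v(y)/c]:G\to D$. For example, for the evaluation term $h=c\,x$ with $G=D=X$ we get $h\langle v\rangle\equiv v$. Let $\approx$ be the equivalence relation generated by all pairs $(h\langle1\rangle,h\langle\kappa_A\rangle)$, for all $A$ and $h$.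

**Lemma 1.** The relations $\sim$ and $\approx$ coincide.

*Proof.* **Step 1 ($\approx$ is contained in $\sim$: each generating pair is in $\sim$).** By substitutivity $1\sim\kappa_A$ for every $A$. By compatibility $\lambda y.y\sim\lambda y.\kappa_A(y)$, and hence $h\langle1\rangle\sim h\langle\kappa_A\rangle$.

**Step 2 ($\sim$ is contained in $\approx$: check that $\approx$ has the three defining properties).** By minimality of $\sim$ this suffices. The relation $\approx$ is an equivalence on arrows, so it contains $\equiv$. It contains $(1,\kappa_p)$ by the example $h=c\,x$ with $A=p$. It is substitutive, since $h\langle v\rangle[\sigma]=h[\sigma]\langle v[\sigma]\rangle$ and $\kappa_A[\sigma]=\kappa_{A[\sigma]}$, so generating pairs go to generating pairs.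

For compatibility it is enough to see that each operation, applied in one argument, sends a generating pair to a generating pair. Chains then follow, and simultaneous changes in two arguments follow by transitivity. For suitable arrows $m,l$:

- $m\circ h\langle v\rangle=h'\langle v\rangle$ with $h'=m(h)$;
- $h\langle v\rangle\circ l=h'\langle v\rangle$ with $h'=h[l(x')/x]$;
- $h\langle v\rangle\otimes m=h'\langle v\rangle$ with $h'=\mathsf{let}\ x\otimes x'=w\ \mathsf{in}\ h\otimes m(x')$, and similarly for $m\otimes h\langle v\rangle$;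
- for $m:M\to M'$, $h\langle v\rangle\multimap m:(D\multimap M)\to(G\multimap M')$ is $h'\langle v\rangle$ with $h'=\lambda x.\,m(w\,h)$, where $w:D\multimap M$;
- for $m:M\to M'$, $m\multimap h\langle v\rangle:(M'\multimap G)\to(M\multimap D)$ is $h'\langle v\rangle$ with $h'=\lambda x'.\,h[w(m(x'))/x]$, where $w:M'\multimap G$.

In each case $h'$ is a term with $c$ free, and substituting $\lambda y.v(y)$ for $c$ gives the operation applied to $h\langle v\rangle$. $\square$

Steps keep source and target, so a chain starting from $f$ stays in $\mathcal C(\Gamma,I)$. Hence $f\not\sim g$ will follow from $f\not\equiv g$ and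
$$h\langle1\rangle\equiv h\langle\kappa_A\rangle\quad\text{for all } A \text{ and all } h:\Gamma\otimes(A^{***}\multimap A^{***})\to I. \tag{8}$$

## 7. Normal forms over the seven constants

From now on $\varphi,\psi,a,b,e,e',z$, with the types of Section 5, are called *constants*. They are free variables, used linearly. An *atom* is one of the eight variables $q,r,s,u,q',r',s',u'$, and an *atomic variable* is a term variable whose type is an atom.

**Definition ($i$-terms, $n_p$-terms).** The $i$-terms (of type $I$) and, for each atom $p$, the $n_p$-terms (of type $p$) are the linear terms given by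
$$\begin{aligned} i::=\;&*\mid\mathsf{let}\,*=i\ \mathsf{in}\ i\mid \mathsf{let}\ x\otimes y=a(\lambda u.i)\ \mathsf{in}\ i\mid\mathsf{let}\ x\otimes y=b(\lambda u'.i)\ \mathsf{in}\ i\\&\mid\varphi(\lambda q.n_r)\mid\psi(\lambda q'.n_{r'})\mid e\,v\,v\mid e'\,v\,v\mid z\,v\,v,\\
n_p::=\;&v\mid\mathsf{let}\,*=i\ \mathsf{in}\ n_p\mid\mathsf{let}\ x\otimes y=a(\lambda u.i)\ \mathsf{in}\ n_p\mid\mathsf{let}\ x\otimes y=b(\lambda u'.i)\ \mathsf{in}\ n_p,\end{aligned}$$
where the $v$ are variables of the appropriate atomic types.

For example, $\mathsf{let}\,*=e'u\,q'\ \mathsf{in}\ r'$ is an $n_{r'}$-term, and $f$ and $g$ are $i$-terms.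

**Definition (special variable).** A *special* variable has a type $w:Z_1\multimap\cdots\multimap Z_k\multimap I$ with $k\in\{1,2\}$ and arbitrary objects $Z_j$. In its presence we add the production $i::=w\,N_1\cdots N_k$, with arbitrary terms $N_j:Z_j$ whose free variables are constants and atomic variables. By linearity it is used exactly once in a term containing $w$.

We recall cut elimination (Kelly–Mac Lane, *Coherence in closed categories*, JPAA 1 (1971); Mints, *Closed categories and the theory of proofs*). Every term $\Delta\vdash t:D$ is $\equiv$ the term of a cut-free derivation. The axioms can be taken of the form $x{:}p\vdash x:p$ with $p$ a variable, because $w\equiv\mathsf{let}\ x\otimes y=w\ \mathsf{in}\ x\otimes y$, $h\equiv\lambda x.hx$ and $x\equiv\mathsf{let}\,*=x\ \mathsf{in}\ *$. The other rules are: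

- $I$R: $\vdash *:I$;
- $I$L: from $\Delta\vdash t:D$ infer $\Delta,x{:}I\vdash\mathsf{let}\,*=x\ \mathsf{in}\ t:D$;
- $\otimes$R: from $\Delta_1\vdash t_1:A$ and $\Delta_2\vdash t_2:B$ infer $\Delta_1,\Delta_2\vdash t_1\otimes t_2:A\otimes B$;
- $\otimes$L: from $\Delta,x{:}A,y{:}B\vdash t:D$ infer $\Delta,w{:}A\otimes B\vdash\mathsf{let}\ x\otimes y=w\ \mathsf{in}\ t:D$;
- $\multimap$R: from $\Delta,x{:}A\vdash t:B$ infer $\Delta\vdash\lambda x.t:A\multimap B$;
- $\multimap$L: from $\Delta_1\vdash t_1:A$ and $\Delta_2,y{:}B\vdash t':D$ infer $\Delta_1,\Delta_2,h{:}A\multimap B\vdash t'[h\,t_1/y]:D$.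

**Lemma 2.** Let $\Delta$ consist of some constants (each at most once), atomic variables, and possibly one special variable $w$. Let $D$ be $I$ or an atom. Then every $\Delta\vdash t:D$ is $\equiv$ an $i$-term, resp. an $n_D$-term, using the special production if $w\in\Delta$.

*Proof.* **Step 1 (strengthen the statement so that induction works).** Reading a cut-free derivation upwards, left rules create hypotheses of new types, such as $r\otimes s$ or $q\multimap I$. We keep track of what these stand for. Let $\Delta^+$ be a context that may also contain *auxiliary* variables, and let $\theta$ assign to each auxiliary variable a *value* of one of these kinds: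

| kind | type | value |
|---|---|---|
| 1 | $I$ | an $i$-term |
| 2 | $r\otimes s$ | $a(\lambda u.i)$ |
| 3 | $r'\otimes s'$ | $b(\lambda u'.i)$ |
| 4 | $q\multimap I$, $\ q'\multimap I$, $\ s'\multimap I$ | $e\,n_{u'}$, $\ e'\,n_u$, $\ z\,n_s$ respectively |
| 5 (if $k=2$) | $Z_2\multimap I$ | $w\,N_1$ |

We require that the free variables of the values and the non-auxiliary variables of $\Delta^+$ are pairwise distinct, and that they are constants, atomic variables and possibly $w$. Let $D^+$ be $I$, an atom, or one of $q\multimap r$, $q'\multimap r'$, $u\multimap I$, $u'\multimap I$.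

*Claim.* If $\Delta^+\vdash t:D^+$ is the conclusion of a cut-free derivation and $\theta$ is as above, then $t[\theta]$ is $\equiv$ an $i$-term if $D^+=I$, an $n_p$-term if $D^+=p$, and a term $\lambda q.n_r$, $\lambda q'.n_{r'}$, $\lambda u.i$, $\lambda u'.i$ respectively in the remaining cases.

Lemma 2 is the case without auxiliary variables. We prove the claim by induction on the derivation, for all $\theta$ simultaneously.

**Step 2 (axioms and right rules: the succedent is already of the right shape).** In an axiom $x{:}p\vdash x:p$, the variable $x$ has a variable as its type. Constants, special and auxiliary variables do not, so $x$ is an atomic variable, an $n_p$-term. For $I$R, $*$ is an $i$-term. The rule $\otimes$R does not occur, since $D^+$ is not a tensor. For $\multimap$R, the new hypothesis has type $q,q',u$ or $u'$ and the new succedent is $r,r',I$ or $I$; apply the induction hypothesis and prefix $\lambda$.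

**Step 3 ($I$L and $\otimes$L: the value becomes the scrutinee of a let).** The principal variable of $I$L has type $I$, so it is of kind 1, and $t[\theta]=\mathsf{let}\,*=i\ \mathsf{in}\ t'[\theta]$. The principal variable of $\otimes$L is of kind 2 or 3, and $t[\theta]=\mathsf{let}\ x\otimes y=a(\lambda u.i)\ \mathsf{in}\ t'[\theta]$, or the same with $b(\lambda u'.i)$; here $x,y$ are atomic variables. By induction $t'[\theta]$ has the required form. If this is an $i$-term or an $n_p$-term, so is the let-term. If it is $\lambda x.m$, move the let under $\lambda x$ by (4).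

**Step 4 ($\multimap$L: the application is again a value).** Let $h:A\multimap B$ be principal, with premises $\Delta_1\vdash t_1:A$ and $\Delta_2,y{:}B\vdash t':D^+$. Write $\theta(h)=h$ if $h$ is not auxiliary. Then $t[\theta]=t'[\theta,\,y\mapsto\theta(h)\,t_1[\theta]]$. It suffices to show that $\theta(h)\,t_1[\theta]$ is $\equiv$ a value for $y$: the induction hypothesis for the second premise then gives the claim. The required distinctness of free variables persists, because $\Delta_1$, $\Delta_2$, $h$ share no variables.

- $h=\varphi,\psi,a,b$: the type $A$ is $q\multimap r$, $q'\multimap r'$, $u\multimap I$, $u'\multimap I$ respectively. By the induction hypothesis for the first premise the value is $\varphi(\lambda q.n_r)$ or $\psi(\lambda q'.n_{r'})$ (kind 1), $a(\lambda u.i)$ (kind 2), $b(\lambda u'.i)$ (kind 3).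
- $h=e,e',z$: the type $A$ is $u',u,s$, and the value is $e\,n_{u'}$, $e'\,n_u$, $z\,n_s$ (kind 4).
- $h$ of kind 4, say $\theta(h)=e\,n_{u'}$: then $A=q$ and we get $e\,n_{u'}n_q$. Write $n_{u'}=K[v]$ and $n_q=K'[v']$ with $K,K'$ sequences of lets. By (4), $e\,n_{u'}n_q\equiv K[K'[e\,v\,v']]$, an $i$-term (kind 1). The same works for $e'\,n_u$ and $z\,n_s$.
- $h=w$: then $A=Z_1$; put $N_1:=t_1[\theta]$. Since $w$ is used up, the free variables of $N_1$ are constants and atomic variables. The value is $w\,N_1$, of kind 1 if $k=1$ and of kind 5 if $k=2$. Nothing about the inside of the first premise is needed.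
- $h$ of kind 5: then $A=Z_2$; put $N_2:=t_1[\theta]$, whose free variables are again constants and atomic variables. The value is the $i$-term $w\,N_1N_2$ (kind 1).

The remaining hypotheses have type $I$, a tensor, or an atom, so no other principal variable occurs in $\multimap$L. $\square$

**Definition ($\Gamma$-context).** A *$\Gamma$-context* $E[\,]$ is an $i$-term (without special variable) with exactly one $i$-subterm replaced by a hole.

Plugging an $i$-term into a $\Gamma$-context gives an $i$-term, and a $\Gamma$-context binds only atomic variables. For instance $\varphi(\lambda q.\,\mathsf{let}\,*=[\,]\ \mathsf{in}\ r)$ is a $\Gamma$-context. Lemma 2 says in particular: if $w\in\Delta$ and $D=I$, then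
$$t\equiv E[w\,N_1\cdots N_k] \tag{9}$$
for a $\Gamma$-context $E$ and terms $N_j$ whose free variables are constants and atomic variables.

## 8. Boxes, and the two types of full terms

**Definition (full term, box).** A *full* term is an $i$-term, without special variable, whose free variables are exactly the seven constants. By linearity each constant occurs exactly once. For $L\in\{\varphi,\psi,a,b\}$, $L$ occurs as $L(\lambda x.n)$; let $\mathrm{Box}(L)$ be the set of constants occurring in $n$.

For $f$: $\mathrm{Box}(\varphi)=\{b,e,a,\psi,e',z\}$, $\mathrm{Box}(b)=\{e\}$, $\mathrm{Box}(a)=\{\psi,e'\}$, $\mathrm{Box}(\psi)=\{e'\}$. For $g$: $\mathrm{Box}(\psi)=\{a,e',b,\varphi,e,z\}$, $\mathrm{Box}(a)=\{e'\}$, $\mathrm{Box}(b)=\{\varphi,e\}$, $\mathrm{Box}(\varphi)=\{e\}$.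

If $M\in\mathrm{Box}(L)$ for $M,L\in\{\varphi,\psi,a,b\}$, then $\mathrm{Box}(M)\subseteq\mathrm{Box}(L)$ and $L\notin\mathrm{Box}(M)$. We read a full term as a syntax tree. Write $L(\cdot)$ for the subterm $L(\lambda x.n)$, call $n$ the *body* if $L=\varphi,\psi$, and write
$$\Lambda_a=\mathsf{let}\ r\otimes s=a(\lambda u.i_a)\ \mathsf{in}\ t_a,\qquad \Lambda_b=\mathsf{let}\ r'\otimes s'=b(\lambda u'.i_b)\ \mathsf{in}\ t_b$$
for the lets with scrutinee $a(\cdot)$, $b(\cdot)$. Since $a(\cdot)$ occurs only as the scrutinee of $\Lambda_a$ and is not itself an $i$- or $n_p$-term, we have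
$$\text{if } a(\cdot) \text{ lies in an } i\text{- or } n_p\text{-subterm } k,\text{ then } \Lambda_a \text{ lies in } k;\quad\text{likewise for } b. \tag{10}$$

Each bound variable is introduced by the unique occurrence of one of $\varphi$ ($q$), $\psi$ ($q'$), $a$ ($u,r,s$), $b$ ($u',r',s'$). So each atom is the type of exactly one variable of the term. By the grammar, variables occur only in $e\,v\,v$, $e'\,v\,v$, $z\,v\,v$ and at the ends of $n_r$- and $n_{r'}$-terms. Hence $u',q$ occur in $e\,u'q$; $u,q'$ in $e'u\,q'$; $s,s'$ in $z\,s\,s'$; $r$ is the final variable of the body of $\varphi$; and $r'$ is the final variable of the body of $\psi$. Inside an $n_p$-term, the proper ancestors of the final variable are lets containing it in their "in"-part; these lets form the *chain*.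

Everything is symmetric under exchanging primed and unprimed letters, $\varphi\leftrightarrow\psi$, $a\leftrightarrow b$, $e\leftrightarrow e'$, and swapping the two arguments of $z$. "Symmetrically" refers to this. We use throughout that two ancestors of the same node of a tree are comparable: one contains the other.

**Lemma 3.** In a full term:

- (i) Exactly one of $b\in\mathrm{Box}(\varphi)$, $\varphi\in\mathrm{Box}(b)$ holds. Exactly one of $a\in\mathrm{Box}(\psi)$, $\psi\in\mathrm{Box}(a)$ holds.
- (ii) Exactly one of the following holds: $a\in\mathrm{Box}(\varphi)$ and $\Lambda_a$ is on the chain of the body of $\varphi$; or $\varphi$ occurs in $t_a$ and $a\notin\mathrm{Box}(\varphi)$. Symmetrically for $b,\psi,t_b$.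
- (iii) $a\notin\mathrm{Box}(b)$ and $b\notin\mathrm{Box}(a)$.
- (iv) Exactly one of the following holds: (F) $b\in\mathrm{Box}(\varphi)$ and $\psi\in\mathrm{Box}(a)$; (G) $\varphi\in\mathrm{Box}(b)$ and $a\in\mathrm{Box}(\psi)$.

*Proof.* **Part (i) (what $e$ and $e'$ force).** The subterm $e\,u'q$ lies in the scope of the $\lambda q$ of $\varphi$ and of the $\lambda u'$ of $b$. So $\varphi(\cdot)$ and $b(\cdot)$ are both ancestors of it, hence comparable, and the lower one lies in the argument of the upper one. They cannot lie in each other's arguments. The second statement follows in the same way from $e'u\,q'$, which lies in the scopes of the $\lambda u$ of $a$ and the $\lambda q'$ of $\psi$.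

**Part (ii) (what the variable $r$ forces).** The final variable $r$ of the body of $\varphi$ is bound by $\Lambda_a$, so it lies in $t_a$. Hence $\varphi(\cdot)$ and $\Lambda_a$ are both ancestors of it and are comparable. If $\Lambda_a$ is inside $\varphi(\cdot)$, it is inside the body and is an ancestor of its final variable, so it is on the chain, and $a\in\mathrm{Box}(\varphi)$. Otherwise $\varphi(\cdot)$ is a proper subterm of $\Lambda_a$ containing a leaf of $t_a$, so it lies in $t_a$. As $a$ occurs in the scrutinee of $\Lambda_a$, then $a\notin\mathrm{Box}(\varphi)$.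

**Part (iii) (what the link $z$ forces).** The subterm $z\,s\,s'$ lies in the scope of $s$ and of $s'$, that is, in $t_a$ and in $t_b$. So $z\notin\mathrm{Box}(a)\cup\mathrm{Box}(b)$. If $a\in\mathrm{Box}(b)$, then $a(\cdot)$ lies in $i_b$, so by (10) $\Lambda_a$ lies in $i_b$. Hence $z$, which occurs in $t_a$, lies in $i_b$, and $z\in\mathrm{Box}(b)$, a contradiction. Symmetrically for the other statement.

**Part (iv) (excluding the two mixed cases).** By (i), (F) and (G) exclude each other, and exactly two further combinations must be excluded.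

*First mixed case: $b\in\mathrm{Box}(\varphi)$ and $a\in\mathrm{Box}(\psi)$.* By (10) $\Lambda_b$ lies in the body of $\varphi$, and hence so does the variable $r'$, which lies in $t_b$. So $\varphi(\cdot)$ and $\psi(\cdot)$ are both ancestors of the leaf $r'$ and are comparable. If $\varphi\in\mathrm{Box}(\psi)$, then $\varphi(\cdot)$ would be an ancestor, inside the body of $\psi$, of the final variable $r'$ of that body. This is impossible, since such proper ancestors are lets. So $\psi\in\mathrm{Box}(\varphi)$. Symmetrically, from $a\in\mathrm{Box}(\psi)$ we get: $\Lambda_a$, and so the leaf $r$, lies in the body of $\psi$; $\psi(\cdot)$ cannot be an ancestor of $r$ inside the body of $\varphi$; hence $\varphi\in\mathrm{Box}(\psi)$. Both together are a contradiction.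

*Second mixed case: $\varphi\in\mathrm{Box}(b)$ and $\psi\in\mathrm{Box}(a)$.* If $a\in\mathrm{Box}(\varphi)$, then $a\in\mathrm{Box}(b)$, contradicting (iii). So by (ii) $\varphi$ occurs in $t_a$. Both $b(\cdot)$ and $\Lambda_a$ are ancestors of $\varphi(\cdot)$, hence comparable. If $\Lambda_a$ were inside $b(\cdot)$, then $a\in\mathrm{Box}(b)$, contradicting (iii). So $b(\cdot)$ is inside $\Lambda_a$, and it contains $\varphi$, which lies in $t_a$. Hence $b(\cdot)$ lies in $t_a$, and by (10) $\Lambda_b\subseteq t_a$. Symmetrically $\Lambda_a\subseteq t_b$. Then $\Lambda_b\subseteq t_a\subsetneq\Lambda_a\subseteq t_b\subsetneq\Lambda_b$, a contradiction. $\square$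

So $f$ is of type (F) and $g$ is of type (G). We now show that the type is a complete invariant.

**Lemma 4.** Every full term of type (F) is $\equiv f$. Every full term of type (G) is $\equiv g$.

*Proof.* The symmetry carries $f$ to $g$ and (F) to (G), so let $t$ be a full term of type (F): $b\in\mathrm{Box}(\varphi)$ and $\psi\in\mathrm{Box}(a)$.

**Step 1 (locate $\Lambda_a$ inside $\Lambda_b$).** If $b\in\mathrm{Box}(\psi)$, then $b\in\mathrm{Box}(a)$, since $\psi\in\mathrm{Box}(a)$; this contradicts Lemma 3(iii). So by Lemma 3(ii) $\psi$ occurs in $t_b$. As $\psi$ also occurs in $i_a$, both $\Lambda_a$ and $\Lambda_b$ are ancestors of $\psi(\cdot)$, hence comparable. If $\Lambda_b$ were properly inside $\Lambda_a$, it would lie in $i_a$ or in $t_a$. The first contradicts Lemma 3(iii). The second is impossible because $\psi$ is in $\Lambda_b$ but, being in $i_a$, not in $t_a$. So $\Lambda_a$ is inside $\Lambda_b$; it is not in $i_b$ by Lemma 3(iii), hence it lies in $t_b$.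

**Step 2 (find the shape of the body of $\varphi$).** Since $b\in\mathrm{Box}(\varphi)$, by (10) $\Lambda_b$, and so $\Lambda_a$, lies in the body $n$ of $\varphi$. By Lemma 3(ii) $\Lambda_a$ is on the chain of $n$, hence so is its ancestor $\Lambda_b$. Thus
$$n=L_1[\mathsf{let}\ r'\otimes s'=b(\lambda u'.i_b)\ \mathsf{in}\ L_2[\mathsf{let}\ r\otimes s=a(\lambda u.i_a)\ \mathsf{in}\ L_3[r]]],$$
where the $L_j$ are sequences of lets $\mathsf{let}\,*=i\ \mathsf{in}$, since $a$ and $b$ are used up.

**Step 3 (place the remaining constants).** The constant $e$ occurs in $i_b$ (scope of $u'$); $\psi$ in $i_a$; $e'$ in the body of $\psi$ (scope of $q'$); $z$ in $L_3$ (scope of $s$). So $L_1$, $L_2$ and the part of $t$ outside $\varphi(\cdot)$ contain no constants, and the constants of $i_b$, $i_a$, $L_3$ are exactly $\{e\}$, $\{\psi,e'\}$, $\{z\}$.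

**Step 4 (remove the redundant lets).** A constant-free $i$-subterm of $t$ is built from $*$ and $\mathsf{let}\,*=\cdot\ \mathsf{in}\ \cdot$, hence is $\equiv*$ by (2). Consider next an $i$-term all of whose constants lie in one $i$-subterm $k$ of the form $\varphi(\cdot)$, $\psi(\cdot)$, $e\,v\,v$, $e'\,v\,v$ or $z\,v\,v$. All other productions that could enclose $k$ contain a constant outside $k$, so the term is built from $k$ and constant-free $i$-terms by $\mathsf{let}\,*=\cdot\ \mathsf{in}\ \cdot$. By $\mathsf{let}\,*=*\ \mathsf{in}\ t\equiv t$ and $\mathsf{let}\,*=k\ \mathsf{in}\ *\equiv k$ it is $\equiv k$. Hence: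

- $t\equiv\varphi(\lambda q.n)$, $L_1,L_2$ can be deleted, and $i_b\equiv e\,u'q$;
- $i_a\equiv\psi(\lambda q'.m)$, where $m$ is an $n_{r'}$-term whose only constant is $e'$, i.e. a sequence of lets $\mathsf{let}\,*=i\ \mathsf{in}$ ending in $r'$; one of these $i$ is $\equiv e'u\,q'$ and the others are $\equiv *$, so $m\equiv\mathsf{let}\,*=e'u\,q'\ \mathsf{in}\ r'$;
- in the same way $L_3[r]\equiv\mathsf{let}\,*=z\,s\,s'\ \mathsf{in}\ r$.

So $t\equiv f$. $\square$

## 9. Separating $f$ from $g$ in vector spaces

**Lemma 5.** $f\not\equiv g$.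

*Proof.* The plan is to reproduce the values of Example 3. Interpret in vector spaces over a field $k$: let $q,u',r',s,s'\mapsto k$, let $u\mapsto E$ be infinite-dimensional, and let $r,q'\mapsto E^*$. Then $\varphi$ ranges over $\mathrm{Hom}(\mathrm{Hom}(k,E^*),k)\cong E^{**}$ and $\psi$ over $\mathrm{Hom}(E^{**},k)=E^{***}$. Take $\rho\in E^{**}$, $\psi\in E^{***}$ and
$$\varphi(h)=\rho(h(1)),\quad a(\xi)=\xi\otimes1,\quad b(c)=c(1)\otimes1,\quad e(x)(y)=xy,\quad e'(x)(\xi)=\xi(x),\quad z(x)(y)=xy.$$

**Step 1 (value of $f$).** Put $q=1$. Then $\lambda u'.\,e\,u'q$ is the identity of $k$, so $r'\otimes s'=1\otimes1$. The argument of $a$ is $u\mapsto\psi(\xi'\mapsto\xi'(u)\cdot1)=\psi(k_E(u))$, so $r\otimes s=(\psi\circ k_E)\otimes1$. Also $z\,s\,s'=1$. So the body has value $\psi\circ k_E$, and $f$ has value $\rho(\psi\circ k_E)$.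

**Step 2 (value of $g$).** Put $q'=\xi\in E^*$. Then $\lambda u.\,e'u\,q'=\xi$, so $r\otimes s=\xi\otimes1$. The argument of $b$ is $u'\mapsto\varphi(q\mapsto u'q\,\xi)=u'\rho(\xi)$, so $r'\otimes s'=\rho(\xi)\otimes1$ and $z\,s\,s'=1$. So the body is $\xi\mapsto\rho(\xi)$, and $g$ has value $\psi(\rho)$.

**Step 3 (choose $\rho$ and $\psi$).** By Example 2 there is $\rho\in E^{**}\setminus k_E(E)$; choose $\psi$ with $\psi|_{k_E(E)}=0$ and $\psi(\rho)=1$. Then $f$ has value $0$ and $g$ has value $1$. $\square$

By Lemma 2 every arrow $\Gamma\to I$ is denoted by a full term, which by Lemma 3(iv) is of type (F) or (G). So Lemmas 4 and 5 give $\mathcal C(\Gamma,I)=\{f,g\}$ with exactly two elements: a full term denotes $f$ iff it is of type (F), and $g$ iff it is of type (G).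

## 10. One exchange cannot change the type

It remains to prove (8). Fix $A$ and $h:\Gamma\otimes(A^{***}\multimap A^{***})\to I$.

**Step 1 (write the step as an exchange of $\Gamma$-contexts).** View $h$ as a term in the seven constants and a special variable $c:A^{***}\multimap(A^{**}\multimap I)$, so $k=2$. By (9), $h\equiv E[c\,S\,M]$ with a $\Gamma$-context $E$ and terms $S:A^{***}$, $M:A^{**}$ whose free variables are constants and atomic variables. Substituting $\lambda y.y$, resp. $\lambda y.\kappa_A(y)$, for $c$ and using (5),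
$$h\langle1\rangle\equiv E[S\,M],\qquad h\langle\kappa_A\rangle\equiv E[M(\lambda x.\,S(\lambda v.\,v\,x))].$$
Apply (9) to $S\,w:I$ with special $w:A^{**}=A^*\multimap I$, and to $M\,v:I$ with special $v:A^*=A\multimap I$ (both with $k=1$):
$$S\,w\equiv E_1[w\,N],\quad N:A^*;\qquad M\,v\equiv E_2[v\,P],\quad P:A,$$
with $\Gamma$-contexts $E_1,E_2$. By linearity the free variables of $S$ and $M$ are disjoint. With bound variables renamed apart, $E_1$ captures no variable of $M$ or $P$, and $E_2$ captures no variable of $S$ or $N$. Hence
$$S\,M\equiv E_1[M\,N]\equiv E_1[E_2[N\,P]],$$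
$$M(\lambda x.S(\lambda v.vx))\equiv E_2[(\lambda x.S(\lambda v.vx))P]\equiv E_2[S(\lambda v.\,v\,P)]\equiv E_2[E_1[(\lambda v.\,v\,P)N]]\equiv E_2[E_1[N\,P]].$$
The free variables of $N\,P:I$ are constants and atomic variables, so by Lemma 2 $N\,P\equiv j$ for an $i$-term $j$. The object $A$, which was arbitrary, has disappeared, and
$$h\langle1\rangle\equiv T:=E[E_1[E_2[j]]],\qquad h\langle\kappa_A\rangle\equiv T':=E[E_2[E_1[j]]]. \tag{11}$$
Both are $i$-terms whose free variables are exactly the seven constants, so both are full terms.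

**Step 2 (see how boxes change from $T$ to $T'$).** The seven constants are partitioned into the sets $C,C_1,C_2,C_j$ of constants of $E,E_1,E_2,j$. Let $L\in\{\varphi,\psi,a,b\}$.

- If $L\in C\cup C_j$, the box of $L$ is the same in $T$ and $T'$: a constant of $E$ has in its argument either all of $C_1\cup C_2\cup C_j$ or none of it, and the box of a constant of $j$ lies in $j$.
- If $L\in C_1$ and the hole of $E_1$ is in the argument of $L$, then $\mathrm{Box}_T(L)=o\cup C_2\cup C_j$ and $\mathrm{Box}_{T'}(L)=o\cup C_j$ for some $o\subseteq C_1$. If the hole is not in the argument, the box does not change.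
- If $L\in C_2$ and the hole of $E_2$ is in the argument of $L$, then $\mathrm{Box}_T(L)=o\cup C_j$ and $\mathrm{Box}_{T'}(L)=o\cup C_1\cup C_j$ for some $o\subseteq C_2$. Otherwise the box does not change.

So a box that loses an element belongs to some $L\in C_1$ with $C_2\subseteq\mathrm{Box}_T(L)$, and a box that gains an element belongs to some $L\in C_2$.

**Step 3 (exclude a change from (F) to (G)).** Suppose $T$ is of type (F) and $T'$ of type (G). Then $\psi\in\mathrm{Box}_T(a)$, while $a\in\mathrm{Box}_{T'}(\psi)$ gives $\psi\notin\mathrm{Box}_{T'}(a)$ by Lemma 3(i). So the box of $a$ loses $\psi$: $a\in C_1$ and $C_2\subseteq\mathrm{Box}_T(a)$. Also $\varphi\in\mathrm{Box}_{T'}(b)$, while $b\in\mathrm{Box}_T(\varphi)$ gives $\varphi\notin\mathrm{Box}_T(b)$. So the box of $b$ gains $\varphi$: $b\in C_2$. Thus $b\in\mathrm{Box}_T(a)$, contradicting Lemma 3(iii).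

**Step 4 (exclude a change from (G) to (F)).** Suppose $T$ is of type (G) and $T'$ of type (F). Then $\varphi\in\mathrm{Box}_T(b)\setminus\mathrm{Box}_{T'}(b)$, so $b\in C_1$ and $C_2\subseteq\mathrm{Box}_T(b)$. And $\psi\in\mathrm{Box}_{T'}(a)\setminus\mathrm{Box}_T(a)$, so $a\in C_2$. Thus $a\in\mathrm{Box}_T(b)$, contradicting Lemma 3(iii).

**Step 5 (conclude).** By Lemma 3(iv) $T$ and $T'$ have the same type, and by Lemma 4 and (11) $h\langle1\rangle\equiv h\langle\kappa_A\rangle$. This is (8). By Lemma 1 the $\sim$-class of $f$ is $\{f\}$, so $f\not\sim g$ by Lemma 5. This proves Theorem 1, and the conjecture is false. $\blacksquare$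

Compare with Example 4. There $a\in C_1$, $b\in C_2$ and $b$ lay in the argument of $a$, with no $z$ to forbid it.

## 11. A pair with five variables, and its relation to the triple dual

Part 1 of Theorem 2 is Proposition 1. For the other parts, take hypotheses $\varphi_2,\psi_2,a,b_2$ for the four factors of $A_2$, in order, and put
$$\begin{aligned}
f_2=\varphi_2(\lambda\alpha.\ &\mathsf{let}\ r'\otimes\gamma=b_2\alpha\ \mathsf{in}\ \mathsf{let}\ r\otimes s=a(\lambda u.\,\psi_2(\lambda\alpha'.\,\mathsf{let}\,*=\alpha'u\ \mathsf{in}\ r'))\ \mathsf{in}\ \mathsf{let}\,*=\gamma s\ \mathsf{in}\ r),\\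
g_2=\psi_2(\lambda\alpha'.\ &\mathsf{let}\ r\otimes s=a\alpha'\ \mathsf{in}\ \mathsf{let}\ r'\otimes\gamma=b_2(\lambda u'.\,\varphi_2(\lambda\alpha.\,\mathsf{let}\,*=\alpha u'\ \mathsf{in}\ r))\ \mathsf{in}\ \mathsf{let}\,*=\gamma s\ \mathsf{in}\ r').
\end{aligned}$$
Here $\alpha:u'\multimap I$, $\alpha':u\multimap I$, $\gamma:s\multimap I$. The signs in $A_2$ are: $u'$ is $-$ in the first factor, $+$ in the fourth; $r$ is $-$ in the first, $+$ in the third; $u$ is $-$ in the second, $+$ in the third; $r'$ is $-$ in the second, $+$ in the fourth; $s$ is $+$ in the third, $-$ in the fourth. So $A_2\to I$ is balanced.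

**Proof of part 2 (pull the pair back to $\Gamma$).** Let $m:\Gamma\to A_2$ be given by
$$\varphi_2:=\lambda w.\,\varphi(\lambda q.\,w(\lambda u'.\,e\,u'q)),\quad \psi_2:=\lambda w.\,\psi(\lambda q'.\,w(\lambda u.\,e'u\,q')),\quad a:=a,$$
$$b_2:=\lambda h.\,\mathsf{let}\ r'\otimes s'=b\,h\ \mathsf{in}\ r'\otimes\lambda s.\,z\,s\,s',$$
which uses each of the seven constants once. By (1), $\varphi_2(\lambda\alpha.B)$ becomes $\varphi(\lambda q.\,B[\lambda u'.\,e\,u'q/\alpha])$, so $\alpha$ becomes $\lambda u'.\,e\,u'q$. Likewise $\alpha'$ becomes $\lambda u.\,e'u\,q'$. By (4) and then (2), $\mathsf{let}\ r'\otimes\gamma=b_2h\ \mathsf{in}\ t$ becomes $\mathsf{let}\ r'\otimes s'=b\,h\ \mathsf{in}\ t[\lambda s.\,z\,s\,s'/\gamma]$, and $\gamma s$ becomes $z\,s\,s'$. Hence $f_2\circ m\equiv f$ and $g_2\circ m\equiv g$. So $f_2\sim g_2$ would give $f\sim g$, against Theorem 1. Therefore $f_2\not\sim g_2$. $\square$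

**Proof of part 3 (specialize the pair to the triple dual).** Let $\approx_2$ be a substitutive equivalence relation satisfying the SMCC axioms with $f_2\approx_2g_2$. Substitute $u',r',s:=I$ and $r:=u\multimap I$, and precompose with
$$b_2:=\lambda h.\,\mathsf{let}\,*=h*\ \mathsf{in}\ *\otimes\lambda x.x,\quad a:=\lambda\alpha.\,\alpha\otimes*,\quad \varphi_2:=\lambda w.\,y(w(\lambda x.x)),\quad \psi_2:=\psi_0,$$
where $y:u^{**}$ and $\psi_0:u^{***}$.

In $f_2$ we get $\alpha=\lambda x.x$ and $b_2\alpha\equiv*\otimes\lambda x.x$, so $r'=*$ and $\gamma=\lambda x.x$. Then $r=\lambda u.\,\psi_0(\lambda\alpha'.\,\mathsf{let}\,*=\alpha'u\ \mathsf{in}\ *)\equiv\lambda u.\,\psi_0(\lambda\alpha'.\,\alpha'u)$ and $s=*$, and $\mathsf{let}\,*=\gamma s\ \mathsf{in}\ r\equiv r$. So $f_2$ becomes $y(\lambda u.\,\psi_0(\lambda\alpha'.\,\alpha'u))\equiv\kappa_u(\psi_0)\,y$.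

In $g_2$ we get $r=\alpha'$ and $s=*$. The argument of $b_2$ becomes $\lambda u'.\,y(\mathsf{let}\,*=u'\ \mathsf{in}\ \alpha')$, whose value at $*$ is $\equiv y\,\alpha'$. So $b_2(\cdot)\equiv\mathsf{let}\,*=y\,\alpha'\ \mathsf{in}\ *\otimes\lambda x.x$, and the body of $\psi_0$ becomes, by (4) and (2), $\mathsf{let}\,*=y\,\alpha'\ \mathsf{in}\ \mathsf{let}\,*=*\ \mathsf{in}\ *\equiv y\,\alpha'$. So $g_2$ becomes $\psi_0(\lambda\alpha'.\,y\,\alpha')\equiv\psi_0\,y$.

Abstracting $y$ yields $\kappa_u(\psi_0)\approx_2\psi_0$, the triple-dual diagram. The converse implication fails by part 2: $\sim$ contains the triple-dual pair but not $(f_2,g_2)$. $\square$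

**Proof of part 4 (with $s=I$ the link disappears and exchange applies).** Put $s:=I$.

**Step 1 (replace $a$ and $b_2$ by one-output versions).** Define
$$a^-:=\lambda\beta.\,\mathsf{let}\ r\otimes s=a\beta\ \mathsf{in}\ \mathsf{let}\,*=s\ \mathsf{in}\ r,\qquad b^-:=\lambda\beta.\,\mathsf{let}\ r'\otimes\gamma=b_2\beta\ \mathsf{in}\ \mathsf{let}\,*=\gamma*\ \mathsf{in}\ r'.$$
Then $a\beta\equiv a^-\beta\otimes*$. Indeed, $(\mathsf{let}\,*=s\ \mathsf{in}\ r)\otimes*\equiv\mathsf{let}\,*=s\ \mathsf{in}\ r\otimes*\equiv r\otimes s$ by (4) and (3), so by (4) and (3) again $a^-\beta\otimes*\equiv\mathsf{let}\ r\otimes s=a\beta\ \mathsf{in}\ r\otimes s\equiv a\beta$. Also $b_2\beta\equiv b^-\beta\otimes\lambda x.x$. Indeed, by (4) $(\mathsf{let}\,*=\gamma*\ \mathsf{in}\ r')\otimes\lambda x.x\equiv r'\otimes(\mathsf{let}\,*=\gamma*\ \mathsf{in}\ \lambda x.x)$, and by (4), (7), (3), (1)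
$$\mathsf{let}\,*=\gamma*\ \mathsf{in}\ \lambda x.x\equiv\lambda x.\,\mathsf{let}\,*=\gamma*\ \mathsf{in}\ x\equiv\lambda x.\,\mathsf{let}\,*=x\ \mathsf{in}\ \gamma*\equiv\lambda x.\,\gamma x\equiv\gamma,$$
so $b^-\beta\otimes\lambda x.x\equiv\mathsf{let}\ r'\otimes\gamma=b_2\beta\ \mathsf{in}\ r'\otimes\gamma\equiv b_2\beta$. Inserting these equations in $f_2,g_2$, where $\gamma s$ becomes $(\lambda x.x)*\equiv*$,
$$f_2[I/s]\equiv\varphi_2(\lambda\alpha.\,a^-(\lambda u.\,\psi_2(\lambda\alpha'.\,\mathsf{let}\,*=\alpha'u\ \mathsf{in}\ b^-\alpha))),$$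
$$g_2[I/s]\equiv\psi_2(\lambda\alpha'.\,b^-(\lambda u'.\,\varphi_2(\lambda\alpha.\,\mathsf{let}\,*=\alpha u'\ \mathsf{in}\ a^-\alpha'))).$$

**Step 2 (exchange, as in Example 4).** Let $E_1=\varphi_2(\lambda\alpha.\,a^-(\lambda u.[\,]))$, $E_2=\psi_2(\lambda\alpha'.\,b^-(\lambda u'.[\,]))$ and
$$t=\mathsf{let}\,*=\alpha u'\ \mathsf{in}\ \alpha'u\equiv\mathsf{let}\,*=\alpha'u\ \mathsf{in}\ \alpha u',$$
the equivalence being (7). By (4) and (1), $\lambda u'.t\equiv\mathsf{let}\,*=\alpha'u\ \mathsf{in}\ \alpha$ and $\lambda u.t\equiv\mathsf{let}\,*=\alpha u'\ \mathsf{in}\ \alpha'$. Hence, by (4), $b^-(\lambda u'.t)\equiv\mathsf{let}\,*=\alpha'u\ \mathsf{in}\ b^-\alpha$ and $a^-(\lambda u.t)\equiv\mathsf{let}\,*=\alpha u'\ \mathsf{in}\ a^-\alpha'$. So $f_2[I/s]\equiv E_1[E_2[t]]$ and $g_2[I/s]\equiv E_2[E_1[t]]$. The free variables of $E_1$ are $\varphi_2,a$ and those of $E_2$ are $\psi_2,b_2$, so neither context binds variables of the other. By Proposition 1, $f_2[I/s]\sim g_2[I/s]$. $\blacksquare$
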